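# The volume tail of the intersection of two infinite Wiener sausages

Conventions for the whole text: $B(x,R)$ is the closed ball, $|\cdot|$ is Euclidean length for points and Lebesgue volume for sets, $v_d=|B(0,1)|$, and $\log^+s=\max(0,\log s)$. A Brownian motion (BM) started at $x$ has law $P_x$; two independent ones started at $x_1,x_2$ have law $P_{x_1,x_2}$; and $P$ means that everything starts at $0$.

## 1. Sausages, capacity, rate constants and a variational problem

**Definition 1 (Wiener sausages).** Let $\beta_1,\beta_2$ be independent standard BMs in $\mathbb R^d$ starting at $0$. For $a>0$ and $t\in[0,\infty]$,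
$$W_i^a(t)=\bigcup_{0\le s\le t}B(\beta_i(s),a),\qquad V^a(t)=W_1^a(t)\cap W_2^a(t),\qquad V^a=V^a(\infty).$$

We use the following classical facts, for $d\ge3$.

* Hitting of balls: for $|x|>R$,
$$P_x(\text{hit }B(0,R))=(R/|x|)^{d-2}.\tag{1}$$
* Exterior Poisson kernel: if $\varsigma$ is the normalized surface measure on $\partial B(0,R)$ and $|x|>R$, the hitting point of $B(0,R)$ from $x$ has the defective law (total mass below $1$)
$$\omega(x,dz)=R^{d-2}\,\frac{|x|^2-R^2}{|x-z|^d}\,\varsigma(dz).\tag{2}$$
* Green function: $E_x\int_0^\infty 1_F(\beta_s)\,ds=\int_Fg(x-y)\,dy$ with $g(x)=c_d|x|^{2-d}$.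
* The exit time of $B(0,R)$ from $0$ has mean $R^2/d$. By rotational invariance it is independent of the exit point, which has law $\varsigma$.
* The strong Markov property and Brownian scaling.

Example for Definition 1. A point $y$ lies in the infinite sausage of one walk iff the walk hits $B(y,a)$, so $P(y\in W^a(\infty))=\min\{1,(a/|y|)^{d-2}\}$. By independence,
$$E|V^a|=\int\min\{1,(a/|y|)^{2(d-2)}\}\,dy=v_da^d+dv_d\,a^{2d-4}\int_a^\infty\varrho^{3-d}\,d\varrho .$$
For $d\ge5$ this equals $v_da^d\big(1+\frac d{d-4}\big)$; for $d=5$ it is $6v_5a^5$. For $d=3,4$ it is infinite. So $d\ge5$ is exactly where the infinite-time intersection has finite mean volume.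

**Definition 2 (capacity $\kappa_a$).** $\kappa_a$ is the Newtonian capacity of the ball of radius $a$, normalized so that $E|W_1^a(t)|\sim\kappa_at$ as $t\to\infty$ ($d\ge3$).

Example. By scaling, $|W_1^a(t)|$ has the law of $a^d|W_1^1(t/a^2)|$, so $\kappa_a=a^{d-2}\kappa_1$.

**Definition 3 (the variational problem).** Let $d\ge5$, and let $D^1(\mathbb R^d)$ be the space of functions vanishing at infinity whose gradient is in $L^2$. Set
$$\eta_d=\inf\Big\{\|\nabla\psi\|_2^2:\ \psi\in D^1(\mathbb R^d),\ \int_{\mathbb R^d}(1-e^{-\psi^2})^2=1\Big\}.$$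

Example. If $\int(1-e^{-\psi^2})^2=v>0$, then $\psi(v^{1/d}\,\cdot)$ satisfies the constraint and has energy $v^{-(d-2)/d}\|\nabla\psi\|_2^2$. Take the tent $\psi(x)=2\max(0,1-|x|)$. Its energy is $4v_d$, and since $\psi\ge1$ on $|x|\le\frac12$ and $(1-e^{-1})^2\ge0.39$, we have $v\ge0.39\,v_d2^{-d}$. Hence $\eta_d\le4v_d(0.39\,v_d2^{-d})^{-(d-2)/d}<\infty$. The scaling also says that level $v$ in the constraint costs $v^{(d-2)/d}\eta_d$: the cost is a concave power of the level. This concavity is used at the end of the proof.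

**Definition 4 (rate constants).** For $d\ge3$ and $c>0$, $I_d^a(c)\in[0,\infty]$ is the number in fact (a) below.

The following are known and are taken as given.

(a) For $d\ge3$ and every $c>0$ the limit
$$\lim_{t\to\infty}\frac1{t^{(d-2)/d}}\log P\big(|V^a(ct)|\ge t\big)=-I_d^a(c)$$
exists. The value $+\infty$ is allowed and occurs for small $c$; infima over $c$ are taken in $[0,\infty]$.

(b) For $d\ge5$ the problem in Definition 3 has a radially symmetric, nonincreasing, strictly positive minimizer $\psi_d$, unique up to translations, and $u_d:=\|\psi_d\|_2^2<\infty$.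

(c) For $d\ge5$, $I_d^a(c)=\eta_d/\kappa_a$ for all $c\ge u_d/\kappa_a$.

From now on $d\ge5$ and $a>0$ are fixed, and
$$\gamma=\frac{d-2}d\in(0,1),\qquad I=\frac{\eta_d}{\kappa_a},\qquad c^*=\frac{u_d}{\kappa_a}.$$
We write $V(\cdot)=V^a(\cdot)$, $V=V^a$, $W_i=W_i^a(\infty)$, and $W$ for the infinite sausage of a single BM. Since $\psi_d$ is positive and vanishes at infinity, it is not constant, so $0<I<\infty$.

Example for Definition 4. For $\alpha>0$, put $\alpha t$ in place of $t$ in (a) and write $ct=\frac c\alpha\cdot\alpha t$: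
$$\lim_{t\to\infty}t^{-\gamma}\log P(|V(ct)|\ge\alpha t)=-\alpha^\gamma I_d^a(c/\alpha).\tag{3}$$

## 2. From the horizon $ct$ to an infinite horizon

Fact (a) lets both walks run for a time proportional to the volume we ask for, and (c) says that beyond $c^*t$ extra time of that order does not help. Does an *infinite* amount of time help? The article "On the volume of the intersection of two Wiener sausages" poses, as a conjecture, that it does not. This is true.

**Theorem 1.** Let $d\ge5$ and $a>0$. Then
$$\lim_{t\to\infty}\frac1{t^{(d-2)/d}}\log P(|V^a|\ge t)=-I_d^a,\qquad I_d^a=\inf_{c>0}I_d^a(c)=I_d^a(c^*)=\frac{\eta_d}{\kappa_a},\quad c^*=\frac{u_d}{\kappa_a}.$$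

**The identities and the lower bound.** Since $c\mapsto|V(ct)|$ is nondecreasing, $c\mapsto I_d^a(c)$ is nonincreasing. By (c) it equals $I$ on $[c^*,\infty)$. Hence
$$I_d^a(c)\ge I\quad\text{for all }c>0,\tag{4}$$
and the infimum is $I=I_d^a(c^*)$. Since $|V|\ge|V(c^*t)|$, (a) gives
$$\liminf_{t\to\infty}t^{-\gamma}\log P(|V|\ge t)\ge-I.\tag{5}$$
What remains is the upper bound $\limsup\le-I$.

Two checks by hand. First, by scaling $|V^a|$ has the law of $a^d|V^1|$. So if Theorem 1 holds for radius $1$, the rate for radius $a$ is $(a^{-d})^\gamma\eta_d/\kappa_1=\eta_d/(a^{d-2}\kappa_1)=\eta_d/\kappa_a$, as it should be. Second, suppose that the volume $t$ is produced in two halves by two independent pairs of walks, each pair up to time $ct$. By (3) and (4) the cost is at least $2\cdot2^{-\gamma}I=2^{2/d}I$; for $d=5$ this is about $1.32\,I$. Splitting the volume among independent pairs is expensive. The proof arranges that this is the only alternative.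

## 3. Why cutting the walks at time $ct$ loses the rate

The natural first attempt is
$$P(|V|\ge t)\le P\big(|V(ct)|\ge(1-\varepsilon)t\big)+P\big(|V\setminus V(ct)|\ge\varepsilon t\big).$$
By (3) and (4) the first term is fine. We show that the second term is too large, whatever $c$ is. The tool is a lemma on starting points, which is used again in Section 10.

**Lemma 1.** If $\log^+|x_1(t)-x_2(t)|=o(t^\gamma)$, then $\liminf_{t}t^{-\gamma}\log P_{x_1(t),x_2(t)}(|V|\ge t)\ge-I$.

*Proof.* By translation take $x_1=0$ and $x_2=x$. Walk 2 hits $B(0,1)$ with probability $\min(1,|x|^{2-d})=e^{-o(t^\gamma)}$, and by the strong Markov property it then continues as a BM from some $z$ with $|z|\le1$. So it suffices to bound $P_{0,z}(|V|\ge t)$ from below, uniformly in $|z|\le1$.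

The density at $w$ of $N(z,2\,\mathrm{Id})$ divided by that of $N(0,\mathrm{Id})$ is $2^{-d/2}\exp(|w|^2/2-|w-z|^2/4)$, and
$$\frac{|w|^2}2-\frac{|w-z|^2}4=\frac{|w+z|^2}4-\frac{|z|^2}2\ge-\frac12 .$$
Let $W_2[s,\infty)$ be the sausage of $\beta_2$ restricted to times $\ge s$. Comparing the position at time $2$ from $z$ with the position at time $1$ from $0$, we get, with $c_0=2^{-d/2}e^{-1/2}$ and any $\delta>0$,
$$P_{0,z}(|V|\ge t)\ge P_{0,z}(|W_1\cap W_2[2,\infty)|\ge t)\ge c_0P_{0,0}(|W_1\cap W_2[1,\infty)|\ge t)$$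
$$\ge c_0\big[P_{0,0}(|V|\ge(1+\delta)t)-P(|W_2^a(1)|>\delta t)\big],$$
because $V\subset(W_1\cap W_2[1,\infty))\cup W_2^a(1)$.

For the last probability let $T_0=0$ and $T_{i+1}=\inf\{s\ge T_i:|\beta_s-\beta_{T_i}|\ge a\}$. On $[T_i,T_{i+1}]$ the path stays within $a$ of $\beta_{T_i}$, so $|W^a(1)|\le|B(0,2a)|\,\#\{i\ge0:T_i\le1\}$. Also $P(T_n\le1)\le e\,E e^{-T_n}=e(Ee^{-T_1})^n$. Hence $P(|W_2^a(1)|>\delta t)\le Ce^{-c(\delta)t}$ with $c(\delta)>0$. Since $\gamma<1$, this is negligible against $P(|V|\ge(1+\delta)t)\ge e^{-(I(1+\delta)^\gamma+o(1))t^\gamma}$, which is (5). Let $\delta\downarrow0$. $\square$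

Now fix $c>0$ and $\varepsilon\in(0,\frac12)$. Consider the event that $|V(ct)|\le\varepsilon t$ and $|\beta_i(ct)|\le2\sqrt{dct}$ for $i=1,2$. By Chebyshev each of the position constraints fails with probability at most $\frac14$, and $P(|V(ct)|>\varepsilon t)\le E|V|/(\varepsilon t)\to0$. So the event has probability at least $\frac14$ for $t$ large. On it, given the past, the walks after time $ct$ start at distance at most $4\sqrt{dct}$ from each other. Apply Lemma 1 with $2\varepsilon t$ in place of $t$ to nearly worst starting points: the sausages after time $ct$ intersect in volume at least $2\varepsilon t$ with conditional probability at least $e^{-(I(2\varepsilon)^\gamma+o(1))t^\gamma}$, and then $|V\setminus V(ct)|\ge2\varepsilon t-\varepsilon t=\varepsilon t$. Therefore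
$$P(|V\setminus V(ct)|\ge\varepsilon t)\ge e^{-(I(2\varepsilon)^\gamma+o(1))t^\gamma},\qquad(2\varepsilon)^\gamma<1 .\tag{6}$$
This is exponentially larger than $e^{-It^\gamma}$, and increasing $c$ does not help. The union bound forgets that the other $(1-\varepsilon)t$ must still be produced.

## 4. Long links and their price

The obstruction comes from late returns. Let $R>0$, $L\ge2$, $|e|=LR$, and let $\tau$ be the hitting time of $B(0,R)$. Call the stretch from $e$ back to $B(0,R)$ a *link*. For $T\ge(LR)^2$,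
$$P_e(T<\tau<\infty)\ge\tfrac34\Big(\frac R{A\sqrt T}\Big)^{d-2},\qquad A^2=8(d+1).\tag{7}$$
Indeed $P_e(\tau\le T)\le L^{2-d}\le\frac18$, and $P_e(|\beta_T|>A\sqrt T)\le\frac{(LR)^2+dT}{A^2T}\le\frac18$. So with probability at least $\frac34$ we have $\tau>T$ and $|\beta_T|\le A\sqrt T$; now apply (1) from $\beta_T$. Thus with $R$ of order $t^{1/d}$, links longer than $ct$ have polynomial probability, and they cannot be discarded at the scale $e^{-Kt^\gamma}$.

But a link contributes nothing to the intersection volume inside the ball; only its entrance point matters. So we do not discard long links. We *replace* them by short ones and compute the price: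

* without any restriction on duration, the entrance law from distance $LR$ has density at most $4^dL^{2-d}$ with respect to $\varsigma$;
* with duration restricted to at most a constant times $(LR)^2$, it has density at least $c_1L^{2-d}$.

The ratio does not depend on $L$. Each return costs a probability of order $L^{2-d}$, so at precision $e^{-Kt^\gamma}$ only about $t^\gamma/\log L$ links matter. The total price is $e^{O(t^\gamma/\log L)}$, which becomes harmless as $L\to\infty$. The new links last in total $O(t^\gamma\cdot t^{2/d})=O(t)$, which is just the horizon covered by (a).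

To use this we must first confine the intersection to a bounded number of balls of radius of order $t^{1/d}$ (Steps 1–4). These balls may be anywhere, so we also need summability over their positions, for two walks; this comes from $2(d-2)>d$. Different balls then decouple into independent pairs of walks, and the splitting computation of Section 2 finishes the proof.

**Parameters.** Fix $\varepsilon\in(0,\frac18)$ and $K>0$. We choose in this order $\delta_1,\delta,\rho,n,\ell,N$, then $L$, then $M$, then $c$, and finally let $t\to\infty$. Always $r=\delta t^{1/d}$, with $t$ so large that $r\ge a$. Letters $C,c_\cdot$ are positive constants depending only on $d,a$ unless said otherwise; $C$ may change from line to line.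

## 5. Exponential tails from a Green-type bound

Let $h(x)=\min\{1,(2a/|x|)^{d-2}\}$. For measurable $F$ let $\Gamma_F=\sup_z\int_Fh(z-y)\,dy$ and $G_F=\sup_z\int_Fg(z-y)\,dy$, and let $\Theta(F)=\int_0^\infty1_F(\beta_s)\,ds$ be the occupation time.

**Lemma 2.** If $0<\Gamma_F<\infty$, then $P_x(|W\cap F|\ge s)\le2e^{-s/(2\Gamma_F)}$ for all $x$ and $s\ge0$. If $0<G_F<\infty$, then $P_x(\Theta(F)\ge s)\le2e^{-s/(2G_F)}$.

*Proof.* Let $T_y$ be the hitting time of $B(y,a)$, so $y\in W$ iff $T_y<\infty$. By (1), $P_x(T_y<\infty)\le h(x-y)$. Moreover, if $|z-y|\le a$ then $P_z(T_{y'}<\infty)\le h(y'-y)$. This is trivial for $|y-y'|\le2a$; otherwise $|z-y'|\ge|y-y'|-a\ge|y-y'|/2\ge a$, and (1) applies. At time $T_{y_{i-1}}$ the walk is within $a$ of $y_{i-1}$, so applying the strong Markov property at $T_{y_{n-1}},T_{y_{n-2}},\dots$ gives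
$$P_x(T_{y_1}\le\dots\le T_{y_n}<\infty)\le h(x-y_1)\prod_{i=2}^nh(y_i-y_{i-1}).$$
Sum over the $n!$ orderings and integrate over $F^n$, first $y_n$, then $y_{n-1}$, and so on: $E_x|W\cap F|^n\le n!\,\Gamma_F^n$. Hence $E_xe^{|W\cap F|/(2\Gamma_F)}\le\sum_n2^{-n}=2$, and Markov's inequality gives the first claim. For the second, write $\Theta(F)^n$ as $n!$ times an integral over ordered times and use the Markov property:
$$E_x\Theta(F)^n=n!\int_{F^n}g(y_1-x)\prod_{i\ge2}g(y_i-y_{i-1})\,dy\le n!\,G_F^n.\qquad\square$$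

The bounds hold a fortiori with any larger number in place of $\Gamma_F$ or $G_F$; if $\Gamma_F=0$ then $|F|=0$ and there is nothing to prove. If $F$ lies in a ball of radius $\varrho$, then, since $|w|^{2-d}$ is radially decreasing,
$$\Gamma_F\le(2a)^{d-2}\int_{|w|\le\varrho}|w|^{2-d}\,dw= C\varrho^2,\qquad G_F\le C\varrho^2.\tag{8}$$

## 6. Confining the intersection to boundedly many boxes

**Step 1. Discard the far region.** Purpose: reduce to a ball of only exponentially large radius, so that union bounds over a net are possible. Let $D=e^{Kt^\gamma}$. Since $d\ge5$,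
$$E|V\setminus B(0,D)|=\int_{|y|>D}P(y\in W)^2\,dy\le\int_{|y|>D}h(y)^2\,dy\le CD^{4-d}.$$
So $P(|V\setminus B(0,D)|\ge\varepsilon t)\le Ce^{-(d-4)Kt^\gamma}/(\varepsilon t)\le e^{-Kt^\gamma}$ for $t$ large.

**Step 2. Discard boxes in which one sausage has low density.** Purpose: show that, up to volume $2\varepsilon t$, the intersection lies in boxes of side $r$ in which *both* sausages occupy a fixed fraction of the volume. Let $Q_z=rz+[0,r)^d$ for $z\in\mathbb Z^d$, and let $A_i$ be the union of the boxes with $|W_i\cap Q_z|\le\rho r^d$.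

**Claim 1.** For suitable $\delta,\rho$ depending on $\varepsilon,K,d,a$ and $t$ large, $P(|V\cap A_i\cap B(0,D)|\ge\varepsilon t)\le3e^{-Kt^\gamma}$ for $i=1,2$.

*Proof.* Take $i=1$. Put $\delta_1=\varepsilon/(2K)$ and $F=W_1\cap A_1\cap B(0,D)$, so that $V\cap A_1\cap B(0,D)=W_2\cap F$. Condition on $\beta_1$. On $\{\Gamma_F\le\delta_1t^{2/d}\}$, Lemma 2 for $W_2$ bounds the conditional probability of $|W_2\cap F|\ge\varepsilon t$ by $2e^{-\varepsilon t/(2\delta_1t^{2/d})}=2e^{-Kt^\gamma}$. It remains to show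
$$P(\Gamma_F>\delta_1t^{2/d})\le e^{-Kt^\gamma}.$$

*Reduction to a net.* Since $F\subset B(0,D)$, projecting $z$ onto $B(0,D)$ does not increase $|z-y|$ for $y\in F$; so the supremum may be restricted to $z\in B(0,D)$. If $|z-z'|\le a$, then $h(z-y)\le C_2h(z'-y)$ with $C_2=(3/2)^{d-2}$. Indeed, if $|z-y|\le2a$ then $|z'-y|\le3a$ and $h(z'-y)\ge(2/3)^{d-2}$; if $|z-y|>2a$ then $|z'-y|\le\frac32|z-y|$. So $\Gamma_F\le C_2\max_{z\in\mathcal Z}\Gamma(z)$, where $\Gamma(z)=\int_{W_1\cap A_1}h(z-y)\,dy$ and $\mathcal Z$ is an $a$-net of $B(0,D)$ with $\#\mathcal Z\le Ce^{dKt^\gamma}$. Fix $z$ and let $R_i=2^ir$ for $i\ge0$. We show that each of three parts of $\Gamma(z)$ is at most $\frac{\delta_1}{3C_2}t^{2/d}$, the third one with high probability.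

*Near part.* $\int_{B(z,r)}h(z-y)\,dy\le Cr^2=C\delta^2t^{2/d}\le\frac{\delta_1}{3C_2}t^{2/d}$ by the choice of $\delta$.

*Intermediate part.* The shell $R_i\le|y-z|<R_{i+1}$ meets at most $C(R_i/r)^d$ boxes. Each box in $A_1$ contains at most $\rho r^d$ of the volume of $W_1$. So the shell contains at most $C\rho R_i^d$ of the volume of $W_1\cap A_1$ and contributes at most $C\rho R_i^d\cdot R_i^{2-d}=C\rho R_i^2$. Put $R^*=\xi t^{1/d}$ with $\xi=c_5(\delta_1/\rho)^{1/2}$. The shells with $R_i\le R^*$ contribute, by a geometric sum, at most $C\rho\xi^2t^{2/d}=Cc_5^2\delta_1t^{2/d}\le\frac{\delta_1}{3C_2}t^{2/d}$ if $c_5$ is small.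

*Far part.* A shell with $R_i>R^*$ contributes at most $(2a)^{d-2}R_i^{2-d}|W_1\cap B(z,2R_i)|$. If these contributions exceed $\frac{\delta_1}{3C_2}t^{2/d}$ in total, then for some such $i$
$$|W_1\cap B(z,2R_i)|\ge c_6\delta_1t^{2/d}R_i^{d-2}(R^*/R_i)^{1/2}.$$
Otherwise the total is at most $(2a)^{d-2}c_6\delta_1t^{2/d}\sum_{k\ge0}2^{-k/2}$, which is at most $\frac{\delta_1}{3C_2}t^{2/d}$ for $c_6$ small. By Lemma 2 and (8) (with $\Gamma_{B(z,2R_i)}\le CR_i^2$), the probability that such an $i$ exists is at most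
$$\sum_{R_i>R^*}2\exp\Big(-c_7\delta_1t^{2/d}(R^*)^{d-4}(R_i/R^*)^{d-4-\frac12}\Big)\le\sum_{k\ge0}2\exp\big(-c_7\delta_1\xi^{d-4}2^{k/2}t^\gamma\big).$$
Here we used $d-4-\frac12\ge\frac12$, that the $k$-th such $R_i$ exceeds $2^kR^*$, and $t^{2/d}t^{(d-4)/d}=t^\gamma$.

As $\rho\downarrow0$ we have $\xi\to\infty$. Choose $\rho$ so that $c_7\delta_1\xi^{d-4}\ge(d+2)K$. A union bound over $\mathcal Z$ gives at most $Ce^{dKt^\gamma}e^{-(d+2)Kt^\gamma}\le e^{-Kt^\gamma}$ for $t$ large. $\square$

Let $\mathcal H$ be the set of *rich* boxes, those with $|W_1\cap Q|>\rho r^d$ and $|W_2\cap Q|>\rho r^d$, and let $H$ be their union. A point of $V\setminus H$ lies in $A_1\cup A_2$. So by Step 1 and Claim 1, $|V\setminus H|\le3\varepsilon t$ except on an event of probability at most $7e^{-Kt^\gamma}$.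

**Step 3. Bound the number of rich boxes.** Purpose: get $\#\mathcal H<N$ with $N$ independent of $t$ and of $L$. For a single walk there are two bounds on the probability of visiting $n$ given boxes substantially: one is exponentially small but not summable over the positions of the boxes, the other is summable for two walks but not small. We interpolate between them with the exponent
$$p=1+\frac d{2(d-2)}\in\Big(\frac d{d-2},2\Big),\qquad\text{so } p(d-2)>d,$$
where both inclusions are equivalent to $d>4$.

**Claim 2.** There is $N=N(\varepsilon,K,d,a)$ with $P(\#\mathcal H\ge N)\le Ce^{-Kt^\gamma}$ for $t$ large, where $C$ may depend on $N$.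

*Proof.* Let $n\ge1$, let $\ell\ge2$ satisfy $(\ell-1)^{d-2}\ge n$, and put $N=n(2\ell)^d$. If $\#\mathcal H\ge N$, greedy selection gives $n$ boxes $Q_{z_1},\dots,Q_{z_n}\in\mathcal H$ with pairwise $|z_i-z_j|_\infty\ge\ell$, because each selection rules out at most $(2\ell-1)^d$ boxes. For such $z_1,\dots,z_n$ let $E=\{|W\cap Q_{z_i}|>\rho r^d\ \forall i\}$ for one walk.

*(i) Small.* Two of these boxes have sup-distance at least $(\ell-1)r$. So for any $x$ at most one of them has a point at sup-distance less than $(\ell-1)r/2$ from $x$. That one contributes at most $Cr^2$ to $\int_{\bigcup Q_{z_i}}h(x-y)\,dy$ by (8). The others contribute in total at most $n\,Cr^d((\ell-1)r)^{2-d}\le Cr^2$. By Lemma 2,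
$$P(E)\le P\Big(\Big|W\cap\bigcup_iQ_{z_i}\Big|\ge n\rho r^d\Big)\le2e^{-c_8n\rho r^{d-2}}.$$

*(ii) Summable.* Put $b=(\sqrt d+1)r$. Since $r\ge a$, the closed $a$-neighborhood of $Q_z$ lies in $B(rz,b)$. Let $x$ be in the closed $a$-neighborhood of $Q_{z'}$. If $|z-z'|\ge2(\sqrt d+1)$, then $|x-rz|\ge r|z-z'|-b\ge r|z-z'|/2\ge b$. So from $x$ the closed $a$-neighborhood of $Q_z$ is reached with probability at most $u(z-z')$, where $u(z)=\min\{1,(2(\sqrt d+1)/|z|)^{d-2}\}$. On $E$ the walk, started at $0\in Q_0$, reaches all these neighborhoods. By the strong Markov property along the order of first visits, $P(E)\le\sum_\sigma\prod_{i=1}^nu(z_{\sigma(i)}-z_{\sigma(i-1)})$, the sum running over permutations $\sigma$ of $\{1,\dots,n\}$, with $z_{\sigma(0)}:=0$.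

Raise (i) to the power $2-p$ and (ii) to the power $p$, and multiply. By convexity of $s\mapsto s^p$,
$$P(E)^2\le\big(2e^{-c_8n\rho r^{d-2}}\big)^{2-p}(n!)^{p-1}\sum_\sigma\prod_iu(z_{\sigma(i)}-z_{\sigma(i-1)})^p.$$
$P(E)^2$ is the probability that both walks realize $E$. Sum over $z_1,\dots,z_n$: since $\sum_{z}u(z)^p<\infty$ and $r^{d-2}=\delta^{d-2}t^\gamma$,
$$P(\#\mathcal H\ge N)\le C_n\exp\big(-c_8(2-p)n\rho\delta^{d-2}t^\gamma\big).$$
Take $n$ so large that $c_8(2-p)n\rho\delta^{d-2}\ge K$. $\square$

## 7. Separated balls and excursions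

**Step 4. Group the rich boxes into well separated balls.** Purpose: find at most $N+1$ balls of a common radius $R$ of order $t^{1/d}$, more than $2LR$ apart, that contain $V\cap H$. Let $L\ge2$. Suppose $|V|\ge t$ and that none of the exceptional events of Steps 1–3 occurs. Then $|V\cap H|\ge(1-3\varepsilon)t$ and $\mathcal H=\{Q_{z_1},\dots,Q_{z_{n'}}\}$ with $n'<N$. Put $w_0=0$ and $w_i=rz_i$.

Start with the centers $\{w_0,\dots,w_{n'}\}$ and $R_0=b=(\sqrt d+1)r$. We keep the property that at stage $\iota$ every $w_i$ is within $R_\iota-b$ of some center. If two centers are at distance at most $2LR_\iota$, delete one of them (not $w_0$) and set $R_{\iota+1}=(2L+1)R_\iota$. The property persists: a point within $R_\iota-b$ of the deleted center is within $2LR_\iota+R_\iota-b=R_{\iota+1}-b$ of the other. The procedure stops after at most $N$ stages. So there are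
$$\iota\in\{0,\dots,N\},\quad m\le N,\quad R=b(2L+1)^\iota,\quad y_0=0,\ y_1,\dots,y_m\in r\mathbb Z^d,\quad |y_k-y_l|>2LR\ (k\ne l),$$
such that, with $B_k=B(y_k,R)$:

* a point of a rich box is within $\sqrt d\,r+R-b=R-r\le R-a$ of some $y_k$, so $V\cap H\subset\bigcup_kB(y_k,R-a)$;
* both walks hit every $B_k$. For $k=0$ they start in $B_0$; for $k\ge1$, $y_k$ is the corner of a rich box, whose closed $a$-neighborhood lies in $B(y_k,b)\subset B_k$.

The lengths $r,b,R,LR$ are constant multiples of $t^{1/d}$. For $\iota,m$ and $y=(y_1,\dots,y_m)\in(r\mathbb Z^d)^m$ with these separations, let $F_\iota(y)$ be the event that both walks hit all $B_k$ and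
$$\sum_{k=0}^m\Phi_k\ge(1-3\varepsilon)t,\qquad\Phi_k=|V\cap B(y_k,R-a)|.$$
We have shown
$$P(|V|\ge t)\le Ce^{-Kt^\gamma}+\sum_{\iota,m}\sum_yP(F_\iota(y)).\tag{9}$$

**Step 5. Cut each walk into pieces and links.** Purpose: express $\Phi_k$ through the parts of the walks near $y_k$, and bound the number and the total duration of those parts. Let $B_k^L=B(y_k,LR)$; these balls are disjoint. For one walk put $\tau_0=0$, let $\sigma_i$ be the first time after $\tau_{i-1}$ at which the walk exits the ball $B_k^L$ it is in, and let $\tau_i=\inf\{s\ge\sigma_i:\beta_s\in\bigcup_lB_l\}$. Let $J=1+\#\{i\ge1:\tau_i<\infty\}$. The *pieces* are $Z_i=\beta[\tau_{i-1},\sigma_i]$, $i\le J$. The piece $Z_i$ lies in $B_{k_i}^L$, which defines its index $k_i$, and $k_1=0$. The stretches between consecutive pieces are the links.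

Whenever the walk is in $\bigcup_kB_k$, it is inside a piece. If $x\in B(y_k,R-a)$ is within $a$ of $\beta_s$, then $\beta_s\in B_k$, so $\beta_s$ lies on a piece with index $k$. Hence $\Phi_k$ is the volume of the set of $x\in B(y_k,R-a)$ that are within $a$ of the index-$k$ pieces of both walks. It depends on those pieces only.

*Number of pieces.* From $e\in\partial B_k^L$ we have $|e-y_l|\ge LR$ for all $l$. By (1) the probability of returning to $\bigcup_lB_l$ is at most $q=(N+1)L^{2-d}$, which is below $1$ for $L$ large. So $P(J>j)\le q^j$.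

*Total duration.* The total duration $S$ of the pieces is at most the occupation time of $\bigcup_kB_k^L$. By (8) and Lemma 2, $P(S>Mt)\le2\exp(-c_9Mt/((N+1)(LR)^2))$, and $t/(LR)^2$ is a constant multiple of $t^{1-2/d}=t^\gamma$.

Put
$$j^*=\Big\lceil\frac{Kt^\gamma}{(2-p)\log(1/q)}\Big\rceil\tag{10}$$
and choose $M$, depending on $N,L,\delta,K$, so that $P(S>Mt)\le2e^{-Kt^\gamma/(2-p)}$ for all $\iota,m\le N$. Let $\mathrm{bad}_i=\{J>j^*\text{ or }S>Mt\}$ for walk $i$. Then $P(\mathrm{bad}_i)\le3e^{-Kt^\gamma/(2-p)}$.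

**Step 6. Discard bad walks, summably in $y$.** Purpose: the bound on $P(\mathrm{bad}_i)$ does not decay in $y$, and infinitely many $y$ are summed in (9); we interpolate as in Step 3. Let $\pi(y)$ be the probability that one walk hits all $B_k$. Since $\min(u,v)\le u^{2-p}v^{p-1}$ and the walks are independent,
$$P(F_\iota(y)\cap\mathrm{bad}_1)\le\min(P(\mathrm{bad}_1),\pi(y))\,\pi(y)\le P(\mathrm{bad}_1)^{2-p}\pi(y)^p\le3e^{-Kt^\gamma}\pi(y)^p,$$
and similarly for $\mathrm{bad}_2$. A point of $B_k$ is at distance at least $|y_k-y_l|-R\ge|y_k-y_l|/2\ge R$ from $y_l$, so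
$$\pi(y)\le\sum_\sigma\prod_{i=1}^m\Big(\frac{2R}{|y_{\sigma(i)}-y_{\sigma(i-1)}|}\Big)^{d-2},$$
with permutations $\sigma$ of $\{1,\dots,m\}$ and $\sigma(0)=0$. By convexity of $s\mapsto s^p$,
$$\sum_y\pi(y)^p\le(m!)^p\Big(\sum_{z\in\mathbb Z^d\setminus\{0\}}\Big(\frac{2R}{r|z|}\Big)^{p(d-2)}\Big)^m\le C(N,L),$$
because $p(d-2)>d$ and $R/r$ is constant. So the bad parts contribute at most $Ce^{-Kt^\gamma}$ to (9), with $C$ depending on $\varepsilon,K,L$.

## 8. Entrance laws and domination by independent walks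

Let $\varsigma_l$ be the normalized surface measure on $\partial B_l$, and $\varsigma$ that on $\partial B(0,R)$.

**Step 7. Bound the entrance law of an unrestricted link from above.** Purpose: the first half of the price of a link. For $e\in\partial B_k^L$ let $H(e,dz)$ be the defective law of the next entrance point to $\bigcup_lB_l$. On $\partial B_l$ it is at most the hitting law of $B_l$. For $z\in\partial B_l$, $|e-z|\ge|e-y_l|-R\ge|e-y_l|/2$, so by (2)
$$H(e,dz)|_{\partial B_l}\le R^{d-2}\frac{|e-y_l|^2}{|e-z|^d}\,\varsigma_l(dz)\le2^d\Big(\frac R{|e-y_l|}\Big)^{d-2}\varsigma_l(dz).$$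
If $l=k$ then $|e-y_l|=LR$. If $l\ne k$ then $|e-y_l|\ge|y_k-y_l|-LR\ge|y_k-y_l|/2$. With $g_{kk}=1$ and $g_{kl}=(LR/|y_k-y_l|)^{d-2}\le1$ for $k\neq l$, this gives
$$H(e,dz)|_{\partial B_l}\le4^dL^{2-d}g_{kl}\,\varsigma_l(dz)\qquad(e\in\partial B_k^L).\tag{11}$$

**Step 8. Bound the entrance law of a short link from below.** Purpose: the second half of the price.

**Lemma 3.** There are $L_0,T_0,c_1>0$ depending only on $d$ such that for $L\ge L_0$, $R>0$, $|e|=LR$ and $\tau$ the hitting time of $B(0,R)$,
$$P_e(\tau\le T_0(LR)^2,\ \beta_\tau\in dz)\ge c_1L^{2-d}\varsigma(dz).$$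

*Proof.* Scale so that $LR=1$ and write $\varrho=1/L$ for the radius of the target. Let $\zeta$ be the exit time from $B(0,2)$, and write $\omega(x,z)=\varrho^{d-2}(|x|^2-\varrho^2)|x-z|^{-d}$ for the density in (2).

*The walk that stays in $B(0,2)$.* For $|x|=1$, $\omega(x,z)\ge\varrho^{d-2}(1-\varrho^2)(1+\varrho)^{-d}$. For $|x|=2$, $\omega(x,z)\le4\varrho^{d-2}(2-\varrho)^{-d}=\varrho^{d-2}2^{2-d}(1-\varrho/2)^{-d}$, and $2^{2-d}\le\frac18$. So for $\varrho$ small
$$P_e(\beta_\tau\in dz,\tau<\zeta)=\omega(e,dz)-E_e[\omega(\beta_\zeta,dz);\zeta<\tau]\ge\tfrac12\varrho^{d-2}\varsigma(dz).$$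

*Late hits are rare.* The transition density at time $T\ge1$ of BM killed at $\zeta$ is at most $Ce^{-\lambda T}$ for some $\lambda=\lambda(d)>0$. To see this, bound the density over the last unit of time by $(2\pi)^{-d/2}$, and bound the probability of surviving until time $T-1$ by powers of $\sup_xP_x(\zeta>1)<1$. By the Markov property at time $T_0$,
$$P_e(\beta_\tau\in dz,\,T_0<\tau<\zeta)\le Ce^{-\lambda T_0}\int_{\varrho<|x|<2}\omega(x,z)\,dx\ \varsigma(dz).$$
For $|z|=\varrho$ we have $|x|^2-\varrho^2=(|x|-\varrho)(|x|+\varrho)\le|x-z|(2\varrho+|x-z|)$. So the integral is at most $\varrho^{d-2}\int_{|w|\le3}(2\varrho|w|^{1-d}+|w|^{2-d})\,dw\le C\varrho^{d-2}$. Choose $T_0$ so that the right side is at most $\frac14\varrho^{d-2}\varsigma(dz)$. Subtracting, the lemma holds with $c_1=\frac14$. $\square$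

From now on $L\ge\max(2,L_0)$ and $q<1$. Increase $T_0$ so that $T_0\ge2/d$. Then BM from $0$ hits $\partial B(0,R)$ by time $T_0R^2$ with probability at least $\frac12$, by Markov's inequality, since the mean hitting time is $R^2/d$. Put $s_0=T_0(LR)^2$.

**Step 9. Dominate the pieces by pieces of independent walks with short links.** Purpose: turn (11) and Lemma 3 into a comparison of laws of whole families of pieces.

For $z\in\partial B(0,R)$ let $Q_z$ be the path law of BM started at $z$ and run until its exit from $B(0,LR)$. Let $Q=\int\varsigma(dz)Q_z$, and let $Q^0$ be the same law started from $0$. (These path laws should not be confused with the boxes of Section 6.)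

*The comparison walk.* Take a BM $\beta'$ from $0$ with pieces defined as in Step 5 for the single ball $B(0,R)$. In version $0$ the first piece starts at time $0$. In version $1$ it starts at the hitting time of $\partial B(0,R)$, which is required to be at most $s_0$. In both versions all links between consecutive pieces are required to last at most $s_0$. Let $\nu_n'^{(0)},\nu_n'^{(1)}$ be the resulting defective laws of the first $n$ pieces. With $K'(e,dz)=P_e(\tau\le s_0,\beta_\tau\in dz)$ and $e_{n-1}$ the endpoint of $Z_{n-1}$, the strong Markov property gives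
$$\nu_n'^{(\cdot)}(dZ_1,\dots,dZ_n)=\nu_{n-1}'^{(\cdot)}(dZ_1,\dots,dZ_{n-1})\int K'(e_{n-1},dz)\,Q_z(dZ_n).$$
By Lemma 3, $K'(e,\cdot)\ge c_1L^{2-d}\varsigma$, so the last factor is at least $c_1L^{2-d}Q(dZ_n)$. Moreover $\nu_1'^{(0)}=Q^0$, and $\nu_1'^{(1)}\ge\frac12Q$ because the hitting point is uniform and independent of the hitting time. By induction
$$\nu_n'^{(0)}\ge(c_1L^{2-d})^{n-1}\,Q^0\otimes Q^{\otimes(n-1)},\qquad\nu_n'^{(1)}\ge\tfrac12(c_1L^{2-d})^{n-1}\,Q^{\otimes n}.\tag{12}$$

*The original walk.* Fix an index sequence $\mathbf k=(k_1,\dots,k_j)$ with $k_1=0$ that visits every $k\in\{0,\dots,m\}$, with $n_k\ge1$ visits to $k$, so $\sum_kn_k=j$. Let $\nu_{\mathbf k}$ be the law of the first $j$ pieces, the $i$-th translated by $-y_{k_i}$, on the event that $J\ge j$ and the first $j$ indices are $\mathbf k$. The same recursion holds with the translate of $H(e_{i-1},\cdot)|_{\partial B_{k_i}}$ in place of $K'$. So (11) gives by induction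
$$\nu_{\mathbf k}\le(4^dL^{2-d})^{j-1}\Big(\prod_{i<j}g_{k_ik_{i+1}}\Big)\,Q^0\otimes Q^{\otimes(j-1)}.$$

*Regrouping.* The right side is a product measure. So its factors can be regrouped by index, into $Q^0\otimes Q^{\otimes(n_0-1)}$ for $k=0$ and $Q^{\otimes n_k}$ for $k\ge1$. Applying (12) to each group,
$$\nu_{\mathbf k}\le C_1^{\,j}\,2^m\Big(\prod_{i<j}g_{k_ik_{i+1}}\Big)\,\nu_{n_0}'^{(0)}\otimes\bigotimes_{k=1}^m\nu_{n_k}'^{(1)},\qquad C_1=4^d\max(1,1/c_1).\tag{13}$$
The powers of $L$ cancel up to a harmless factor: since $\sum_k(n_k-1)=j-m-1$, they combine to $L^{(2-d)(j-1)-(2-d)(j-m-1)}=L^{(2-d)m}\le1$. So the pieces near different centers are dominated by pieces of *independent* BMs with short links, one per center, at a price $C_1$ per piece that does not depend on $L$.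

## 9. Summation over positions and the limit

**Step 10. Sum the weights over $y$.** Purpose: the products of the $g_{kl}$ in (13), one for each walk, must be jointly summable over the positions of the balls. For $l\ge1$ let $\mathrm{pr}(l)$ be the index immediately preceding the first occurrence of $l$ in $\mathbf k$. Then $\mathrm{pr}(l)\ne l$ and $\mathrm{pr}(l)$ occurs before $l$ does. So the edges $\{\mathrm{pr}(l),l\}$, $l=1,\dots,m$, form a tree on $\{0,\dots,m\}$, and they come from $m$ distinct steps of $\mathbf k$. Since $g\le1$,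
$$\prod_{i<j}g_{k_ik_{i+1}}\le\mathcal G(y):=\sum_T\prod_{\{k,l\}\in T}g_{kl},$$
the sum running over labeled trees $T$ on $\{0,\dots,m\}$. By Cauchy–Schwarz $\mathcal G(y)^2\le\#\{T\}\sum_T\prod_{\{k,l\}\in T}g_{kl}^2$. For fixed $T$, rooted at $0$ where $y_0=0$ is fixed, sum over the position $y_l$ of a leaf $l\ne0$, remove the leaf, and repeat. Each of these sums is at most $\sum_{z\in\mathbb Z^d\setminus\{0\}}(LR/(r|z|))^{2(d-2)}$. Hence
$$\sum_y\mathcal G(y)^2\le C_N\Big(1+\sum_{z\in\mathbb Z^d\setminus\{0\}}\Big(\frac{LR}{r|z|}\Big)^{2(d-2)}\Big)^N\le C(N,L)<\infty,\tag{14}$$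
because $2(d-2)>d$ and $LR/r$ is constant.

**Step 11. Discretize the volumes and transport the event.** Purpose: bound the good part of $P(F_\iota(y))$ by probabilities at horizon $ct$, to which (a) applies. Let $\varepsilon'=\varepsilon/(N+1)$ and $\alpha_k=\varepsilon'\lfloor\min(\Phi_k/t,1)/\varepsilon'\rfloor\in[0,1]$, so that $\Phi_k\ge\alpha_kt$. On $F_\iota(y)$,
$$\sum_{k=0}^m\alpha_k\ge1-4\varepsilon.\tag{15}$$
Indeed, if all $\Phi_k\le t$, the sum is at least $(1-3\varepsilon)-(m+1)\varepsilon'\ge1-4\varepsilon$; if some $\Phi_k>t$, already $\alpha_k>1-\varepsilon'\ge1-4\varepsilon$. There are finitely many possible vectors $\alpha$.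

Consider the event that $F_\iota(y)$ holds, neither walk is bad, the full index sequences of the two walks are $\mathbf k^1,\mathbf k^2$ of lengths $j_1=J_1$, $j_2=J_2\le j^*$, and $\Phi_k\ge\alpha_kt$ for all $k$. The sequences visit every index because all $B_k$ are hit. This event is contained in one that depends only on the first $j_1$ and $j_2$ pieces: the total piece duration is at most $Mt$ for each walk, and $\Phi_k\ge\alpha_kt$ for all $k$. Apply (13) to both walks, which are independent. Under the dominating measure we see, for each $k$, a pair of independent BMs from $0$, independent over $k$. In each of these BMs the relevant pieces occur before the total duration of the pieces plus that of at most $j^*$ links of length at most $s_0$ (the initial stretch of version $1$ counts as one), that is, before time $Mt+j^*s_0\le ct$, where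
$$c:=M+\sup_{t\ge1,\ \iota\le N}\frac{j^*s_0}t<\infty .$$
The supremum is finite since $j^*\le C(t^\gamma+1)$ and $s_0\le Ct^{2/d}$ with constants independent of $t$, and $\gamma+2/d=1$. So the transported $\Phi_k$ is at most $|V(ct)|$ for the $k$-th pair, and the event has probability at most
$$C_1^{j_1+j_2}\,4^m\,\mathcal G(y)^2\prod_{k=0}^mP(|V(ct)|\ge\alpha_kt).$$
There are at most $(N+1)^j$ index sequences of length $j$. Summing over $\mathbf k^1,\mathbf k^2,y,\iota,m,\alpha$ with (14), and adding Step 6, we get from (9)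
$$P(|V|\ge t)\le C'e^{-Kt^\gamma}+C'(j^*)^2\big[(N+1)C_1\big]^{2j^*}\max_\alpha\prod_kP(|V(ct)|\ge\alpha_kt).\tag{16}$$
Here $C'$ does not depend on $t$, and the maximum is over finitely many $\alpha$ satisfying (15).

**Step 12. Take the limits.** Purpose: insert (a) and remove the price of the links. For $\alpha_k>0$, (3) and (4) give $\lim_t t^{-\gamma}\log P(|V(ct)|\ge\alpha_kt)=-\alpha_k^\gamma I_d^a(c/\alpha_k)\le-\alpha_k^\gamma I$; factors with $\alpha_k=0$ equal $1$. With (10) and $\log(1/q)=(d-2)\log L-\log(N+1)$,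
$$\limsup_{t\to\infty}t^{-\gamma}\log P(|V|\ge t)\le\max\Big\{-K,\ \Delta_L-I\min_\alpha\sum_k\alpha_k^\gamma\Big\},\quad\Delta_L=\frac{2K\log((N+1)C_1)}{(2-p)[(d-2)\log L-\log(N+1)]}.\tag{17}$$
Since $0<\gamma<1$, $\sum_k\alpha_k^\gamma\ge(\sum_k\alpha_k)^\gamma\ge(1-4\varepsilon)^\gamma$. Neither $N$ nor $C_1$ depends on $L$, so letting $L\to\infty$ gives $\Delta_L\to0$. Then let $\varepsilon\downarrow0$ with a fixed $K\ge I$. This yields $\limsup\le-I$, and together with (5) it proves Theorem 1. $\blacksquare$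

## 10. Horizons, large deviations, starting points, localization, and sharpness of $c^*$

Recall that $(X_t)$ with values in $[0,\infty)$ satisfies the large deviation principle (LDP) with speed $s(t)$ and rate function $\mathcal J$ if $\limsup s(t)^{-1}\log P(X_t\in F)\le-\inf_F\mathcal J$ for closed $F$ and $\liminf s(t)^{-1}\log P(X_t\in G)\ge-\inf_G\mathcal J$ for open $G$. It is good if the sets $\{\mathcal J\le s\}$ are compact.

**Theorem 2.** Let $d\ge5$, $a>0$, $\gamma=(d-2)/d$, $I=\eta_d/\kappa_a$.

1. If $T_1(t),T_2(t)\in[c^*t,\infty]$, then $t^{-\gamma}\log P(|W_1^a(T_1(t))\cap W_2^a(T_2(t))|\ge t)\to-I$.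
2. $|V|/t$ satisfies the LDP on $[0,\infty)$ with speed $t^\gamma$ and good rate function $x\mapsto Ix^\gamma$. $E\exp(\theta|V|^\gamma)$ is finite for $\theta<I$ and infinite for $\theta>I$. Moreover $\lim_{k\to\infty}k^{-1/\gamma}(E|V|^k)^{1/k}=(e\gamma I)^{-1/\gamma}$.
3. $\limsup_tt^{-\gamma}\log\sup_{x_1,x_2}P_{x_1,x_2}(|V|\ge t)\le-I$. If $\log^+|x_1(t)-x_2(t)|=o(t^\gamma)$, then $t^{-\gamma}\log P_{x_1(t),x_2(t)}(|V|\ge t)\to-I$.
4. For every $\theta\in(0,1)$ there are $A_\theta<\infty$ and $\zeta_\theta>0$ such that for $t$ large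
$$P\Big(|V|\ge t,\ \sup_x|V\cap B(x,A_\theta t^{1/d})|<(1-\theta)t\Big)\le e^{-(I+\zeta_\theta)t^\gamma}.$$
Hence, conditionally on $|V|\ge t$, with probability tending to $1$ some ball of radius $A_\theta t^{1/d}$ contains at least $(1-\theta)t$ of the intersection volume.
5. $I_d^a(c)>I$ for every $c<c^*$. This uses additionally the formula of van den Berg–Bolthausen–den Hollander (*On the volume of the intersection of two Wiener sausages*, Ann. of Math. 159 (2004)):
$$I_d^a(c)=c\inf\Big\{\|\nabla\phi\|_2^2:\phi\in H^1,\ \|\phi\|_2=1,\ \int(1-e^{-\kappa_ac\phi^2})^2\ge1\Big\}.$$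

**Proof of item 1.** The aim is to sandwich the volume: $|V(c^*t)|\le|W_1^a(T_1)\cap W_2^a(T_2)|\le|V|$. Use (a) and (c) on the left and Theorem 1 on the right.

**Proof of item 2.** *LDP.* Theorem 1 with $xt$ in place of $t$ gives $t^{-\gamma}\log P(|V|\ge xt)\to-Ix^\gamma$ for $x>0$, and trivially for $x=0$. The function $Ix^\gamma$ is continuous, strictly increasing and tends to infinity, so it is good. For closed $F\neq\emptyset$ with $x_0=\min F$, $P(|V|/t\in F)\le P(|V|\ge x_0t)$. For $x>0$ and $h\in(0,x)$,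
$$P(|V|/t\in(x-h,x+h))\ge P(|V|\ge(x-h/2)t)-P(|V|\ge(x+h)t).$$
The second term has a strictly larger rate, so $t^{-\gamma}\log$ of the right side tends to $-I(x-h/2)^\gamma\ge-Ix^\gamma$. Neighborhoods of $0$ have probability tending to $1$.

*Exponential moments.* For $I'\in(0,I)$ there is $C'$ with $P(|V|\ge s)\le C'e^{-I's^\gamma}$ for all $s\ge0$. For $0<\theta<I$ take $I'\in(\theta,I)$ in $Ee^{\theta|V|^\gamma}=1+\int_0^\infty\theta\gamma s^{\gamma-1}e^{\theta s^\gamma}P(|V|\ge s)\,ds<\infty$; for $\theta\le0$ the expectation is at most $1$. For $\theta>I$, $Ee^{\theta|V|^\gamma}\ge e^{\theta s^\gamma}P(|V|\ge s)\to\infty$ as $s\to\infty$.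

*Moments.* Substituting $u=I's^\gamma$,
$$E|V|^k\le C'\int_0^\infty ks^{k-1}e^{-I's^\gamma}\,ds=C'\,\Gamma(1+k/\gamma)\,I'^{-k/\gamma}.\tag{18}$$
By Stirling, $\limsup_kk^{-1/\gamma}(E|V|^k)^{1/k}\le(e\gamma I')^{-1/\gamma}$; let $I'\uparrow I$. For the lower bound use $(E|V|^k)^{1/k}\ge s\,P(|V|\ge s)^{1/k}$ with $s^\gamma=k/(\gamma I)$. Then $P(|V|\ge s)^{1/k}=e^{-(1+o(1))/\gamma}$ and $s=k^{1/\gamma}(\gamma I)^{-1/\gamma}$.

**Proof of item 3.** *Upper bound.* The aim is to compare moments, because moments decouple by Cauchy–Schwarz. For $\mathbf y=(y_1,\dots,y_k)$ let $f_x(\mathbf y)=P_x(y_1,\dots,y_k\in W)$. By translation invariance $\|f_x\|_2=\|f_0\|_2$, so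
$$E_{x_1,x_2}|V|^k=\int f_{x_1}f_{x_2}\,d\mathbf y\le\|f_{x_1}\|_2\|f_{x_2}\|_2=\|f_0\|_2^2=E_{0,0}|V|^k .$$
So $P_{x_1,x_2}(|V|\ge t)\le t^{-k}E_{0,0}|V|^k$. Take $k=\lceil\gamma It^\gamma\rceil$, so $k/\gamma=It^\gamma+O(1)$. By (18) and Stirling,
$$\log\big(t^{-k}E_{0,0}|V|^k\big)\le It^\gamma(\log I+\gamma\log t-1-\log I')-\gamma It^\gamma\log t+o(t^\gamma)=-It^\gamma\big(1-\log(I/I')\big)+o(t^\gamma).$$
Let $I'\uparrow I$. *Lower bound.* This is Lemma 1.

**Proof of item 4.** The aim is to rerun Steps 4–12 with a cap on each $\Phi_k$. Add the requirement $\max_k\Phi_k<(1-\theta)t$ to $F_\iota(y)$, and let $A_\theta t^{1/d}:=b(2L+1)^N\ge R$. Since $\Phi_k\le|V\cap B(y_k,R)|$, the event in item 4 forces this requirement. Then all $\alpha_k\le1-\theta$, so, since $\gamma-1<0$,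
$$\sum_k\alpha_k^\gamma\ge\Big(\sum_k\alpha_k\Big)\big(\max_k\alpha_k\big)^{\gamma-1}\ge(1-4\varepsilon)(1-\theta)^{\gamma-1}.$$
Fix $\varepsilon$ so that this is at least $1+2\zeta$ for some $\zeta>0$, take $K=I(1+2\zeta)$, and then $L$ so large that $\Delta_L\le I\zeta$. As in (17), the limsup is at most $-I(1+\zeta)$, which gives the claim with any $\zeta_\theta<I\zeta$.

For the last sentence of item 4, divide by $P(|V|\ge t)=e^{-(I+o(1))t^\gamma}$. The supremum is attained, since for $|V|<\infty$ the map $x\mapsto|V\cap B(x,A_\theta t^{1/d})|$ is continuous and tends to $0$ at infinity.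

**Proof of item 5.** The aim is to show that equality $I_d^a(c)=I$ would produce a second minimizer for $\eta_d$ with too small an $L^2$-norm. With $\psi^2=\kappa_ac\,\phi^2$ the formula becomes
$$\kappa_aI_d^a(c)=\inf\Big\{\|\nabla\psi\|_2^2:\ \|\psi\|_2^2=\kappa_ac,\ \int(1-e^{-\psi^2})^2\ge1\Big\}.$$
Suppose $c<c^*$ and $\kappa_aI_d^a(c)=\eta_d$. Take a minimizing sequence and replace it by its symmetric decreasing rearrangements $\psi_n$. This preserves $\|\psi_n\|_2$ and $\int(1-e^{-\psi_n^2})^2$ and does not increase $\|\nabla\psi_n\|_2$ (Pólya–Szegő). The sequence is radial and bounded in $H^1$. So by Strauss' compactness lemma, along a subsequence, $\psi_n\to\psi$ weakly in $H^1$, almost everywhere, and strongly in $L^{q'}$ for some $q'\in(2,\min(4,\frac{2d}{d-2}))$. Since $(1-e^{-s^2})^2\le\min(1,s^4)\le|s|^{q'}$, generalized dominated convergence gives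
$$v:=\int(1-e^{-\psi^2})^2\ge1,\qquad\|\nabla\psi\|_2^2\le\eta_d,\qquad\|\psi\|_2^2\le\kappa_ac<\kappa_ac^*=u_d .$$
The function $\psi(v^{1/d}\,\cdot)$ is admissible for $\eta_d$ with energy $v^{-(d-2)/d}\|\nabla\psi\|_2^2\le v^{-(d-2)/d}\eta_d$. This energy is at least $\eta_d$, so $v=1$ and $\|\nabla\psi\|_2^2=\eta_d$. Thus $\psi\ge0$ is a minimizer with $\|\psi\|_2^2<u_d$. This contradicts the uniqueness in (b), because translates of $\psi_d$ all have squared norm $u_d$. So $I_d^a(c)\ne I$, and by (4) $I_d^a(c)>I$. $\blacksquare$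

The same formula shows directly why $I_d^a(c)=+\infty$ for $c<1/\kappa_a$: since $(1-e^{-s})^2\le s$ for $s\ge0$, the integral in the constraint is at most $\kappa_ac\|\phi\|_2^2=\kappa_ac<1$, so no $\phi$ is admissible.
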